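# Insertion–deletion systems: weight three stays recursive, weight four reaches RE

## 1. The youngest born ancestor of a surviving token

Consider a finite run of string rewriting steps
$$w_0\Rightarrow w_1\Rightarrow\dots\Rightarrow w_h$$
over a finite alphabet $V$. Only two kinds of steps are allowed for now. An insertion step puts a nonempty block $x$ into the string, either at an arbitrary place, or immediately to the right of some occurrence of a prescribed letter $a$, or immediately to the left of such an occurrence. A deletion step removes one occurrence of a prescribed letter, wherever it stands. We fix, once and for all, which rule is used in each step and at which position.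

**Definition (tokens, parents).** Each occurrence of a symbol in the run is an individual *token*. The tokens of $w_0$ are born at time $0$. A token inserted in the step from $w_i$ to $w_{i+1}$ is born at time $i+1$. A token persists until it is deleted. If a token was inserted by a rule whose context is a single letter, its *parent* is the token matched with that letter. Tokens of $w_0$ and tokens inserted without context have no parent.

If a token is born at time $i+1$, its parent is present in $w_i$. So a parent is born strictly before its children.

**Definition (chains and representatives).** The *survivors* are the tokens of $w_h$. For a survivor $\varsigma$ put $\tau_0=\varsigma$, $\tau_1=\mathrm{parent}(\tau_0)$, $\tau_2=\mathrm{parent}(\tau_1)$, and so on, as long as parents exist; this is the *chain* of $\varsigma$. For a time $i$ let $\mathrm{rep}_i(\varsigma)$ be the $\tau_g$ with the smallest $g$ among those chain tokens that are born by time $i$. If there is none, $\mathrm{rep}_i(\varsigma)$ is undefined. Finally let $M_i$ be the set of all tokens $\mathrm{rep}_i(\varsigma)$ that are defined, with $\varsigma$ ranging over the survivors.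

Birth times strictly decrease along a chain, so $\mathrm{rep}_i(\varsigma)$ is the youngest member of the chain already born at time $i$. For example, take this run, with tokens numbered:
$$a_1c_2\;\Rightarrow\; a_1c_2c_3b_4\;\Rightarrow\; a_1c_3b_4\;\Rightarrow\; a_1c_3a_5b_4\;\Rightarrow\; c_3a_5b_4\;\Rightarrow\; a_5b_4 .$$
Step 1 inserts $cb$ to the right of $c_2$, step 2 deletes $c_2$, step 3 inserts $a$ to the right of $c_3$, and steps 4 and 5 delete $a_1$ and $c_3$. The survivors are $a_5$ and $b_4$, with chains $a_5,c_3,c_2$ and $b_4,c_2$. Hence
$$M_0=\{c_2\},\qquad M_1=M_2=\{c_3,b_4\},\qquad M_3=M_4=M_5=\{a_5,b_4\}.$$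

Two facts make $M_i$ useful. First,
$$|M_i|\le |w_h| \quad\text{for every } i, \tag{1}$$
because each survivor contributes at most one token. Second,
$$\text{every token of } M_i \text{ is present in } w_i. \tag{2}$$
To see (2), let $\mathrm{rep}_i(\varsigma)=\tau_g$. If $g=0$, it is a survivor born by time $i$ and it is never deleted. If $g\ge1$, then $\tau_{g-1}$ is not born by time $i$, so it is born at some time $b\ge i+1$. Its parent $\tau_g$ is present in $w_{b-1}$, where it serves as the context. Since $\tau_g$ is born by time $i\le b-1$ and still present at time $b-1$, it is present at time $i$.

So at each moment a bounded number of tokens, namely those of $M_i$, carries all the information about where the final string will come from. Their order has to be remembered. For all other tokens it will turn out that it is enough to know how many copies of each letter there are. Bounded memory together with counters is a vector addition system with states, and reachability there is decidable. This is what the construction is for: it shows that a certain family of rewriting systems generates only recursive languages.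

## 2. Graph-controlled systems, their sizes, and the two theorems

Let $\lambda$ be the empty string. An insertion rule $(u,x,v)_{ins}$, with $u,v\in V^*$ and $x\in V^*\setminus\{\lambda\}$, rewrites $w_1uvw_2\Rightarrow w_1uxvw_2$ for all $w_1,w_2\in V^*$. A deletion rule $(u,x,v)_{del}$, with the same conditions on $u,x,v$, rewrites $w_1uxvw_2\Rightarrow w_1uvw_2$.

**Definition (GCID system).** A graph-controlled insertion–deletion system with $k$ components is $\Pi=(k,V,T,A,H,i_0,i_f,R)$, where $V$ is a finite alphabet, $T\subseteq V$ the terminal alphabet, $A\subseteq V^*$ a finite set of axioms, $H$ a set of rule labels, and $i_0,i_f\in\{1,\dots,k\}$ the initial and final components. Throughout, systems are returning: $i_f=i_0$. $R$ is a finite set of rules $l:(i,r,j)$ with $l\in H$, $i,j\in\{1,\dots,k\}$ and $r$ an insertion or deletion rule. A configuration $(w,i)$ yields $(w',j)$ if some rule $l:(i,r,j)\in R$ satisfies $w\Rightarrow_r w'$. The language is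
$$L(\Pi)=\{w\in T^*: (w_0,i_0)\Rightarrow^*(w,i_f)\text{ for some }w_0\in A\}.$$

Labels play no role below, and we write rules as triples $(i,r,j)$. As an example take $k=2$, $V=T=\{a,b\}$, $A=\{\lambda\}$, $i_0=i_f=1$ and the rules $(1,(\lambda,a,\lambda)_{ins},2)$ and $(2,(\lambda,b,\lambda)_{ins},1)$. Each round trip inserts one $a$ and one $b$ at arbitrary places. So every word of $L(\Pi)$ has equally many $a$'s and $b$'s. Conversely, from a nonempty word with this property remove one $a$ and one $b$; by induction the rest is generated, and one round trip puts the two letters back. Thus $L(\Pi)$ is the set of all words with equally many $a$'s and $b$'s.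

**Definition (size, weight).** $\Pi$ has size $(k;n,i',i'';m,j',j'')$ if it has at most $k$ components, every insertion rule satisfies $|x|\le n$, $|u|\le i'$, $|v|\le i''$, and every deletion rule satisfies $|x|\le m$, $|u|\le j'$, $|v|\le j''$. If $n=0$ there are no insertion rules, and if $m=0$ there are no deletion rules. The weight is $\omega=n+i'+i''+m+j'+j''$.

The system of the example has size $(2;1,0,0;0,0,0)$ and weight $1$. We abbreviate
$$c=i'+i'',\qquad d=j'+j''.$$

How much weight is needed to generate all recursively enumerable languages? It is known that for $\omega=2$ no family of GCID systems, for any $k$, equals RE. The paper "On the computational completeness of graph-controlled insertion–deletion systems with binary sizes" is the source of the next case: if $\omega=3$, are there $k$ and $n,i',i'',m,j',j''$ of total weight $3$ such that the family of languages of systems of that size equals RE? The answer is no. The full picture is the following.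

**Theorem 1.** Let $\Pi$ be a GCID system (any $k$) of size $(k;n,i',i'';m,j',j'')$ satisfying one of the following:

* (N1) $n=0$ or $m=0$;
* (N2) $m=1$, $d=0$, $c\le1$ ($n$ arbitrary);
* (N3) $n=1$, $c=0$, $d\le1$ ($m$ arbitrary).

Then $L(\Pi)$ is recursive. Consequently no family of weight $3$ equals RE.

**Theorem 2 (classification).** For a size $\sigma=(n,i',i'';m,j',j'')$ the following are equivalent:

1. there is a $k$ such that the GCID systems of size $(k;\sigma)$ generate exactly RE;
2. $\sigma$ satisfies none of (N1), (N2), (N3) and (N4) $n=m=2$, $c=d=0$.

If 2 fails, then even the union over all $k$ of the families is different from RE. In particular the least weight giving RE is exactly $4$, e.g. $(1,1,0;1,1,0)$.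

We shall need to run systems backward.

**Definition (reversal).** The reversed system replaces each rule $(i,(u,x,v)_{ins},j)$ by $(j,(u,x,v)_{del},i)$ and each rule $(i,(u,x,v)_{del},j)$ by $(j,(u,x,v)_{ins},i)$.

For instance, the rule $(1,(\lambda,a,\lambda)_{ins},2)$ above becomes $(2,(\lambda,a,\lambda)_{del},1)$. Inserting $x$ between $u$ and $v$ turns $w_1uvw_2$ into $w_1uxvw_2$, and deleting it turns the second string back into the first. So a single step $(w,i)\Rightarrow(w',j)$ exists in the original system iff $(w',j)\Rightarrow(w,i)$ exists in the reversed one. By induction on the number of steps,
$$(w,i)\Rightarrow^*(w',j)\text{ in the original}\iff (w',j)\Rightarrow^*(w,i)\text{ in the reversed system.}\tag{3}$$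
Reversal turns the size $(n,i',i'';m,j',j'')$ into $(m,j',j'';n,i',i'')$; it exchanges (N2) and (N3).

## 3. Small sizes: monotone length, and the six sizes of weight three

**Case (N1).** If $n=0$, strings never grow, so only strings no longer than the axioms are reachable and $L(\Pi)$ is finite. If $m=0$, lengths never decrease. So a run ending in $w$ stays among the finitely many configurations whose strings have length at most $|w|$, and searching this finite graph decides whether $w\in L(\Pi)$. This proves (N1) of Theorem 1.

**Weight three follows from Theorem 1.** If $n=0$ or $m=0$, (N1) applies. Otherwise $n,m\ge1$ and exactly one unit of weight remains. If it goes to $n$, $i'$ or $i''$, the size is $(2,0,0;1,0,0)$, $(1,1,0;1,0,0)$ or $(1,0,1;1,0,0)$. Then $m=1$, $d=0$, $c\le1$, which is (N2). If it goes to $m$, $j'$ or $j''$, the size is $(1,0,0;2,0,0)$, $(1,0,0;1,1,0)$ or $(1,0,0;1,0,1)$. Then $n=1$, $c=0$, $d\le1$, which is (N3). So, given the first assertion of Theorem 1, every language of weight $3$ is recursive. As there are nonrecursive RE languages, no family of weight $3$ equals RE.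

In the six remaining sizes both insertions and deletions occur. Intermediate strings may then be longer than both ends of the run, and the length bound that made the search finite is gone. We need another finite description.

## 4. Counters, and what marking only the survivors misses

**Definition (VASS).** A vector addition system with states consists of a finite set $Q$ of states and a finite set of transitions $(q,\delta,q')$ with $q,q'\in Q$ and $\delta\in\mathbb Z^D$ for a fixed $D$. A configuration is a pair $(q,\mu)$ with $q\in Q$ and $\mu\in\mathbb N^D$. The transition leads from $(q,\mu)$ to $(q',\mu+\delta)$, provided $\mu+\delta\in\mathbb N^D$.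

Example: let $D=1$ and let the transitions be $(q,-1,q^*)$ and $(q^*,+1,q')$. Going from $q$ to $q'$ leaves the counter unchanged, but is possible only if the counter is at least $1$. So a VASS can test whether a counter is positive. We shall use the following theorem (E. W. Mayr, *An algorithm for the general Petri net reachability problem*, SIAM J. Comput. 13 (1984); S. R. Kosaraju, STOC 1982): given a VASS and two configurations, it is decidable whether the second is reachable from the first.

Suppose we want to decide whether $(s,p)\Rightarrow^*(t,q)$, where all deletions remove single letters without context. The first sensible try is to guess, for each token, whether it will survive. We keep the word of the tokens guessed to survive, whose length is at most $|t|$, in the state. For the others we keep only the number of copies of each letter.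

If the insertions have no context either, this works. A block $x$ may go anywhere, so we choose which of its letters will survive, choose a place in the marked word for them, and add the rest of $x$ to the counters. A deletion decrements a counter. The unmarked tokens influence nothing but their own deletions, and for these position is irrelevant.

With one-letter contexts it breaks at the following point. Take one component, the rules $(c,a,\lambda)_{ins}$ and $(\lambda,c,\lambda)_{del}$, the start $s=bc$ and the target $t=ab$. Everything inserted stands to the right of the letter $c$, which stands to the right of $b$. So $b$ always remains the first letter, and $ab$ is not reachable. The abstraction starts with marked word $b$ and one unmarked $c$. Since it does not know where the $c$ stands, it must allow the new surviving $a$ on either side of $b$. It reaches the marked word $ab$ with one unmarked $c$, then deletes the $c$, and answers yes. What is missing is the position of a token that does not survive but is the parent of a survivor.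

One can mark parents as well, and then parents of parents. But the chain of a survivor has no bounded length, and arbitrarily many of its members may be present at once: with the rule $(c,c,\lambda)_{ins}$, let each new $c$ be inserted next to the previous one before any of them is deleted. Section 1 resolves this. At time $i$, it suffices to mark the youngest chain member already born. When it produces the next member of the chain, the new token is inserted immediately next to it, so the mark can be handed over without losing its place in the order. By (1), there are never more than $|t|$ marks.

## 5. Reachability with one-letter contexts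

**Proposition 1.** Let all insertion rules be of the form $(u,x,v)_{ins}$ with $|u|+|v|\le1$ (and $|x|\ge1$ arbitrary), and all deletion rules of the form $(\lambda,b,\lambda)_{del}$ with $b\in V$. Given configurations $(s,p)$ and $(t,q)$, it is decidable whether $(s,p)\Rightarrow^*(t,q)$.

Let $N=|t|$, let $\Psi$ denote the Parikh vector (the vector of letter counts), and let "subword" mean scattered subword.

**Step 1: the abstract system.** This step sets up the VASS. An abstract configuration is $(e,\alpha,\mu)$, with $e$ a component, $\alpha\in V^*$ with $|\alpha|\le N$ (the word of *marked* tokens), and $\mu\in\mathbb N^V$ (the counts of *unmarked* tokens). The moves are the following, always restricted to results $\alpha'$ with $|\alpha'|\le N$.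

* (D) For a rule $(e,(\lambda,b,\lambda)_{del},e')$: if $\mu(b)\ge1$, go to $(e',\alpha,\mu-\Psi(b))$.
* (I0) For a rule $(e,(\lambda,x,\lambda)_{ins},e')$: for any factorization $\alpha=\beta\gamma$ and any subword $y$ of $x$, go to $(e',\beta y\gamma,\mu+\Psi(x)-\Psi(y))$.
* (I1) For a rule $(e,(a,x,\lambda)_{ins},e')$ or $(e,(\lambda,x,a)_{ins},e')$ with $a\in V$: if $a$ occurs in $\alpha$ or $\mu(a)\ge1$, go to $(e',\alpha,\mu+\Psi(x))$.
* (I2) For a rule $(e,(a,x,\lambda)_{ins},e')$, any factorization $\alpha=\beta a\gamma$ and any subword $y$ of $x$: go to $(e',\beta ay\gamma,\mu+\Psi(x)-\Psi(y))$ or, unmarking $a$, to $(e',\beta y\gamma,\mu+\Psi(x)-\Psi(y)+\Psi(a))$. For $(e,(\lambda,x,a)_{ins},e')$ symmetrically: $\beta ya\gamma$, respectively $\beta y\gamma$, with the same counts.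

There are finitely many pairs $(e,\alpha)$, and for each of them finitely many moves. Each move adds a fixed vector to $\mu$, and the condition in (D) is just that the result be nonnegative. The test $\mu(a)\ge1$ in (I1) is a decrement of the counter of $a$ followed by an increment, through an intermediate state used for this one move only, as in the example of Section 4. So this is a VASS with counters indexed by $V$.

The *initial* abstract configurations are $(p,\alpha_0,\Psi(s)-\Psi(\alpha_0))$, for all subwords $\alpha_0$ of $s$ with $|\alpha_0|\le N$; there are finitely many. The *final* one is $(q,t,0)$. By the theorem of Mayr and Kosaraju we can decide whether some initial configuration reaches the final one. It remains to prove: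

**Claim.** $(s,p)\Rightarrow^*(t,q)$ iff some initial abstract configuration reaches $(q,t,0)$.

**Step 2: abstract runs can be realized.** This step proves the implication from right to left. Say that a string $w$ with a set of marked positions *realizes* $(\alpha,\mu)$ if the marked positions spell $\alpha$ and the unmarked ones have Parikh vector $\mu$. For instance $acb$ with its last two positions marked realizes $(cb,\Psi(a))$. If $(p,\alpha_0,\Psi(s)-\Psi(\alpha_0))$ is the initial configuration of the abstract run, then $s$ realizes $(\alpha_0,\Psi(s)-\Psi(\alpha_0))$ after marking an occurrence of the subword $\alpha_0$. Now let $w$ realize $(\alpha,\mu)$ and let an abstract move lead from $(e,\alpha,\mu)$ to $(e',\alpha',\mu')$. We apply the same rule to $w$ so that the result realizes $(\alpha',\mu')$.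

In (D) there is an unmarked $b$; delete it. In (I0) insert $x$ at a place of $w$ with exactly $|\beta|$ marked positions to its left, and mark the positions of an occurrence of $y$ in the block; the marked word becomes $\beta y\gamma$. In (I1) the letter $a$ occurs in $w$, marked or not; insert $x$ next to such an occurrence, on the side the rule prescribes, and add no marks. In (I2) insert $x$ immediately next to the marked occurrence of $a$ that follows the marked prefix $\beta$, on the prescribed side. Mark the positions of an occurrence of $y$ in the block, and unmark the $a$ if the move says so. No position lies between this $a$ and the inserted block. So for a left context the marked word is $\beta ay\gamma$, or $\beta y\gamma$ after unmarking, and for a right context it is $\beta ya\gamma$ or $\beta y\gamma$. The counts are as stated in all cases.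

At the end we have a string realizing $(t,0)$ in component $q$. It has no unmarked position, so it equals $t$. Hence $(s,p)\Rightarrow^*(t,q)$.

**Step 3: concrete runs can be abstracted.** This step proves the other implication, using representatives. Let
$$(s,p)=(w_0,e_0)\Rightarrow\dots\Rightarrow(w_h,e_h)=(t,q).$$
Take tokens, parents, $\mathrm{rep}_i$ and $M_i$ as in Section 1. By (2) all tokens of $M_i$ are in $w_i$. Let $\alpha_i$ be the word they spell there, and let $\mu_i$ be the Parikh vector of the other tokens of $w_i$. By (1), $|\alpha_i|\le N$. The configuration $(p,\alpha_0,\mu_0)$ is initial, since $\alpha_0$ is a subword of $s$. At time $h$ all tokens are born, so $\mathrm{rep}_h(\varsigma)=\varsigma$, $M_h$ is the set of all tokens of $w_h$, and $(\alpha_h,\mu_h)=(t,0)$. It remains to show that each passage from $(e_i,\alpha_i,\mu_i)$ to $(e_{i+1},\alpha_{i+1},\mu_{i+1})$ is an abstract move for the rule used.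

Suppose first that the step deletes a token. There is no birth, so $\mathrm{rep}_{i+1}=\mathrm{rep}_i$ and $M_{i+1}=M_i$. By (2) all tokens of $M_{i+1}$ are present in $w_{i+1}$, so the deleted token is not among them. It is an unmarked token, the word $\alpha_i$ is unchanged, and the step is move (D).

Suppose now that the step inserts a block $X$ of tokens spelling $x$; these are exactly the tokens born at time $i+1$. Consider a survivor $\varsigma$ with chain $\tau_0,\tau_1,\dots$. Births strictly decrease along the chain, so at most one chain token lies in $X$. If none does, the set of chain tokens born by time $i+1$ is the same as by time $i$, and $\mathrm{rep}_{i+1}(\varsigma)=\mathrm{rep}_i(\varsigma)$ (both may be undefined). If $\tau_g\in X$, then $\tau_0,\dots,\tau_{g-1}$ are born later than time $i+1$, so $\mathrm{rep}_{i+1}(\varsigma)=\tau_g$. In this case, if the rule has a nonempty context, matched with the token $\pi$, then $\tau_{g+1}=\pi$ is born by time $i$ while $\tau_0,\dots,\tau_g$ are not, so $\mathrm{rep}_i(\varsigma)=\pi$. If the context is empty, the chain ends with $\tau_g$ and $\mathrm{rep}_i(\varsigma)$ is undefined.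

Put $Y=M_{i+1}\cap X$ and let $y$ be the subword of $x$ spelled by $Y$.

* If $Y=\emptyset$, no chain meets $X$, so $M_{i+1}=M_i$ and all of $x$ is unmarked. If the context is a letter $a$, that letter occurs in $w_i$, hence occurs in $\alpha_i$ or has $\mu_i(a)\ge1$; the step is (I1). If the context is empty, it is (I0) with $y=\lambda$.
* If $Y\ne\emptyset$ and the context is empty, then a survivor whose chain meets $X$ had no representative at time $i$, and every other survivor keeps its representative. So $M_{i+1}=M_i\cup Y$. The block splits the tokens of $M_i$ into those to its left, spelling $\beta$, and those to its right, spelling $\gamma$; the step is (I0).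
* If $Y\ne\emptyset$ and the context is matched with $\pi$, then $\pi\in M_i$. The survivors whose chains meet $X$ all had the representative $\pi$, and the others keep theirs. So $M_{i+1}=M_i\cup Y$ if some other survivor still has $\pi$ as representative, and $M_{i+1}=(M_i\setminus\{\pi\})\cup Y$ otherwise. The block $X$ stands immediately next to $\pi$. Writing $\alpha_i=\beta a\gamma$ with $a$ at the position of $\pi$, we get exactly the words of (I2), and the counts agree: if $\pi$ leaves $M$, it is added to the unmarked tokens.

This proves the Claim and Proposition 1. $\blacksquare$

In the example of Section 1 the abstract run can be read off. We write only $(\alpha_i,\mu_i)$, with $\mu_i$ as a sum of letters: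
$$(c,\,a)\to(cb,\,a+c)\to(cb,\,a)\to(ab,\,a+c)\to(ab,\,c)\to(ab,\,0).$$
The first and third moves are (I2) with unmarking, the others are (D).

The proof uses the form of the deletions in one place, move (D): that move knows nothing about the neighbors of the deleted token, and it need not, since a deletion here has no context.

**Proof of Theorem 1.** Case (N1) was done in Section 3. In case (N2) all deletion rules are $(\lambda,b,\lambda)_{del}$ with a single letter $b$, and all insertion rules have $|u|+|v|\le c\le1$. So Proposition 1 applies to $\Pi$. Now $w\in L(\Pi)$ iff $w\in T^*$ and $(z,i_0)\Rightarrow^*(w,i_f)$ for some $z\in A$, a finite disjunction of decidable questions. In case (N3) the reversed system satisfies the hypothesis of Proposition 1, and by (3), $w\in L(\Pi)$ iff $w\in T^*$ and $(w,i_f)\Rightarrow^*(z,i_0)$ in the reversed system for some $z\in A$. Again this is decidable. The consequence for weight $3$ was derived in Section 3. $\blacksquare$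

## 6. Blocks of length two without contexts: the language $a^+b^+$

For the size $(2,0,0;2,0,0)$ of (N4), we do not decide membership; we show instead that one regular language is out of reach. Since $a^+b^+$ is RE, this is enough.

**Proposition 2.** No GCID system (any $k$) of size $(k;2,0,0;2,0,0)$ generates the regular language $a^+b^+$.

To see what such systems can do, consider
$$\lambda\Rightarrow ac\Rightarrow acdb\Rightarrow ab,$$
which inserts $ac$, inserts $db$, and deletes $cd$. Here $a$ and $b$ were not inserted together, but they are tied to each other through $c$ and $d$. The proof observes that at most two surviving letters can be tied together in this way. A group not tied to the axiom can be moved as a whole to the front.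

*Proof.* Suppose $L(\Pi)=a^+b^+$. Let $\ell$ be the maximal axiom length, and choose $n>2\ell$ with $n\ge2$. As $a^nb^n\in L(\Pi)$, fix a run $(w_0,e_0)\Rightarrow\dots\Rightarrow(w_h,e_h)$ with $w_0\in A$, $e_0=i_0$, $e_h=i_f$ and $w_h=a^nb^n$.

**Step 1: the graph of ties.** This step bounds how many survivors can be tied together. On the set of all tokens of the run, join two tokens inserted in the same step by an insertion edge, and two tokens deleted in the same step by a deletion edge. Blocks have length at most $2$, so each token has at most one edge of each kind. The connected components are therefore paths or cycles, where a path may be a single vertex and a cycle may consist of two tokens joined by both kinds of edge. A survivor (a token of $w_h$) has no deletion edge, so its degree is at most $1$. It does not lie on a cycle, and on a path it is an endpoint. Hence every connected component contains at most two survivors.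

**Step 2: a component away from the axiom.** This step finds the group to be moved. At most $\ell$ connected components contain tokens of $w_0$, and together these contain at most $2\ell<n$ survivors. There are $n$ surviving $b$'s. So some surviving $b$ lies in a connected component $K$ that contains no token of $w_0$.

**Step 3: moving $K$ to the front.** This step builds a forbidden run. For each $i$ let $w_i|_K$ and $w_i|_{\bar K}$ be the subsequences of $w_i$ consisting of the tokens in $K$ and not in $K$, and put
$$\tilde w_i=(w_i|_K)(w_i|_{\bar K}).$$
In each step, the tokens inserted (or deleted) are one token or two tokens joined by an edge; so they all lie in $K$ or all lie outside $K$. They are contiguous in $w_{i+1}$ (in $w_i$ for a deletion), hence contiguous in the corresponding subsequence, and so in $\tilde w_{i+1}$ (in $\tilde w_i$). The other tokens keep their order. As no rule has a context, the same rule gives $(\tilde w_i,e_i)\Rightarrow(\tilde w_{i+1},e_{i+1})$. Moreover $\tilde w_0=w_0$, because $K$ contains no token of $w_0$. Hence $(w_0,i_0)\Rightarrow^*(\tilde w_h,i_f)$. As $\tilde w_h$ is a permutation of $a^nb^n$, it is a word over the terminal alphabet, and $\tilde w_h\in L(\Pi)$.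

The word $w_h|_K$ contains a $b$ and has at most two letters, so it contains at most one $a$. Since $n\ge2$, the word $w_h|_{\bar K}$ contains an $a$. So in $\tilde w_h$ some $b$ precedes some $a$, contradicting $\tilde w_h\in a^+b^+$. $\blacksquare$

With blocks of length three, one insertion already ties three tokens together, so the bound of Step 1 no longer holds. Gadget D below shows that $(3,0,0;2,0,0)$ generates RE.

**Proof of "not 2 implies not 1" in Theorem 2.** Suppose $\sigma$ satisfies one of (N1)–(N4). In the first three cases, for every $k$, all languages generated are recursive by Theorem 1, while RE contains nonrecursive languages. In case (N4) no $k$ yields $a^+b^+$, by Proposition 2. So in every case even the union of the families over all $k$ is different from RE.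

## 7. Exact simulation of short rewriting rules

It remains to generate RE for all other sizes. Every GCID language is RE, since a Turing machine can enumerate all runs. So only the inclusion of RE in the family is at issue.

Recall that a semi-Thue system over an alphabet $W$ is a finite set $P$ of rules $u\to v$ with $u,v\in W^*$. One writes $x\Rightarrow_P y$ (or $x\Rightarrow_r y$ for the single rule $r:u\to v$) if $x=x_1ux_2$ and $y=x_1vx_2$.

**Definition (exact size).** $\sigma$ is *exact* if there is a $k$, depending only on $\sigma$, such that for every finite semi-Thue system $P$ over any alphabet $W$, with all rules $u\to v$ satisfying $|u|,|v|\le2$, there is a GCID rule set of size $(k;\sigma)$ over some $V\supseteq W$ with, for all $x,y\in W^*$,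
$$(x,1)\Rightarrow^*(y,1)\iff x\Rightarrow_P^*y.$$

For a single system $P=\{ab\to ba\}$, a rule set of size $(6;1,1,0;1,1,0)$ with this property is a cycle $1\to e_1\to\dots\to e_5\to1$ carrying in order the rules
$$(\lambda,M,\lambda)_{ins},\ (M,a,\lambda)_{del},\ (M,b,\lambda)_{del},\ (M,a,\lambda)_{ins},\ (M,b,\lambda)_{ins},\ (\lambda,M,\lambda)_{del}.$$
It turns $x_1abx_2$ successively into $x_1Mabx_2$, $x_1Mbx_2$, $x_1Mx_2$, $x_1Max_2$, $x_1Mbax_2$, $x_1bax_2$. If $M$ is not put in front of $ab$, the run gets stuck. This is Gadget A below for one rule.

**Lemma 3.**

* (a) If $\sigma$ is exact, then for some $k$ the systems of size $(k;\sigma)$ generate RE.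
* (b) If $\sigma$ is exact, so are its reversal $(m,j',j'';n,i',i'')$, its mirror $(n,i'',i';m,j'',j')$, and every componentwise larger size.

*Proof.* (a) By the Kuroda normal form for type-0 grammars (see Rozenberg–Salomaa (eds.), *Handbook of Formal Languages*, vol. 1), every RE language is generated by a grammar with rules of the forms $A\to BC$, $AB\to CD$, $A\to a$, $A\to\lambda$. Let $W$ be the set of its nonterminals and terminals, $P$ its set of rules, $T$ its terminal alphabet and $S$ its start symbol. All sides have length at most $2$, so exactness provides a rule set. With axiom set $\{S\}$ and $i_0=i_f=1$ we get $L(\Pi)=\{w\in T^*:S\Rightarrow_P^*w\}$. The number $k$ depends only on $\sigma$, so the same $k$ serves for all RE languages.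

(b) For the reversal, apply exactness of $\sigma$ to $P^{-1}=\{v\to u:(u\to v)\in P\}$ and reverse the resulting rule set. By (3), $(x,1)\Rightarrow^*(y,1)$ in the reversed set iff $(y,1)\Rightarrow^*(x,1)$ in the original one, iff $y\Rightarrow^*_{P^{-1}}x$, iff $x\Rightarrow_P^*y$. For the mirror, let $w^R$ be $w$ read backward. Apply exactness of $\sigma$ to $\{u^R\to v^R:(u\to v)\in P\}$, and replace in the resulting rules every $(u,x,v)_{ins}$ by $(v^R,x^R,u^R)_{ins}$ and every $(u,x,v)_{del}$ by $(v^R,x^R,u^R)_{del}$, leaving components unchanged. Runs of the new rules are the runs of the old ones with all strings read backward. So $(x,1)\Rightarrow^*(y,1)$ in the new set iff $x^R$ rewrites to $y^R$ in the mirrored system, iff $x\Rightarrow_P^*y$. Left and right context lengths are exchanged. Finally, a rule set of size $(k;\sigma)$ also has every size $(k;\sigma')$ with $\sigma'$ componentwise larger. $\blacksquare$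

**Format of the gadgets.** Rules $\lambda\to\lambda$ are dropped from $P$; this does not change $\Rightarrow_P^*$. The *shape* of $u\to v$ is $(p,q)=(|u|,|v|)$. For each shape $(p,q)\in\{0,1,2\}^2\setminus\{(0,0)\}$ there is a cyclic path of components $1\to e_1\to\dots\to e_{L-1}\to1$, whose length $L\ge2$ depends only on $\sigma,p,q$. Paths of different shapes share only component $1$. Each rule $r:u\to v$ of $P$ with $u=u_1\cdots u_p$ and $v=v_1\cdots v_q$ contributes to the $t$-th step of the path of its shape the $t$-th rule in the list given for the gadget. So $k$ depends only on $\sigma$. All marker symbols (capital letters with index $r$) are new and distinct. Rules of $P$ of the same shape share the path, so a run may try to switch from the list of $r$ to the list of another rule $s$ on the way. Each gadget must exclude this.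

It suffices to prove, for each gadget:
$$\begin{gathered}\text{traversing the path of shape }(p,q)\text{ once from }(x,1),\ x\in W^*,\text{ leads exactly to}\\ \text{those }(y,1)\text{ with }x\Rightarrow_r y\text{ for some }r\in P\text{ of shape }(p,q);\text{ in particular }y\in W^*.\end{gathered}\tag{4}$$

Indeed, from a component other than $1$ a run can only follow its path onward. So a run from $(x,1)$ to $(y,1)$ splits at its visits to component $1$ into traversals. By (4) and induction on their number, each traversal starts with a string of $W^*$ and performs one step of $P$; hence $x\Rightarrow_P^*y$. Conversely each step of $P$ is performed by one traversal. So (4) gives exactness.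

## 8. Six gadgets

In each gadget, a rule $r$ and a factorization $x=x_1ux_2$ being given, following the list of $r$ at the displayed places gives $x_1vx_2$. The work lies in showing that nothing else can happen.

**Gadget A, $\sigma=(1,1,0;1,1,0)$.** The marker is a pointer, and deletions and insertions take place immediately to its right. Steps:

* $(\lambda,M_r,\lambda)_{ins}$;
* $(M_r,u_j,\lambda)_{del}$ for $j=1,\dots,p$;
* $(M_r,v_j,\lambda)_{ins}$ for $j=q,\dots,1$;
* $(\lambda,M_r,\lambda)_{del}$.

After the first step the string is $x_1M_rx_2$ with $x=x_1x_2$ and exactly one marker. Every later rule contains a marker, hence must belong to this $r$. The deletions remove $u_1,\dots,u_p$ in turn immediately after $M_r$. They succeed iff $x_2=ux_2'$ and give $x_1M_rx_2'$. Inserting $v_q,\dots,v_1$ in this order immediately after $M_r$ gives $x_1M_rvx_2'$, and the last step gives $x_1vx_2'$. This is (4).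

**Gadget B, $\sigma=(1,1,0;1,0,1)$.** Here deletions see their right neighbor. So the same pointer deletes to its left and inserts to its right. The steps are as in A, but with the deletions $(\lambda,u_j,M_r)_{del}$ for $j=p,\dots,1$. Again only one marker $M_r$ is present, so all rules belong to $r$. The deletions remove $u_p,\dots,u_1$ immediately before $M_r$. They succeed iff $x_1=x_1'u$ and give $x_1'M_rx_2$. Then we get $x_1'M_rvx_2$ and finally $x_1'vx_2$, where $x=x_1'ux_2$.

**Gadget C, $\sigma=(2,0,0;1,1,0)$.** Insertions have no context now. Inserting $v_j$ alone could put it anywhere, so we attach a second marker to it and let a deletion check where the block has landed. The steps are as in A, but each $(M_r,v_j,\lambda)_{ins}$ is replaced by the two steps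
$$(\lambda,M_r'v_j,\lambda)_{ins},\qquad (M_r,M_r',\lambda)_{del}.$$
The first step and the deletions of the $u_j$ work as in A. Let the string before one of the new pairs be $x_1M_ry$ with $x_1,y\in W^*$. Suppose the block inserted is that of a rule $s$, starting with $M'_s$. The second step, taken from the list of some $s'$, needs the factor $M_{s'}M'_{s'}$. The only unprimed marker present is $M_r$ and the only primed one is $M'_s$, so $s'=s=r$. The block $M'_rv_j$ was thus inserted immediately after $M_r$. The result is $x_1M_rv_jy$, exactly as after the corresponding step in A. The last step is as in A.

**Gadget D, $\sigma=(3,0,0;2,0,0)$.** No rule has a context, but a deletion of two symbols checks that they are neighbors. The pointer is renewed in each round: a block brings the next pointer together with a symbol $Z$ which can only be deleted jointly with the old pointer. Steps: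

* $(\lambda,M_{r,0},\lambda)_{ins}$;
* for $j=1,\dots,p$: $(\lambda,Z_{r,j}M_{r,j}X_{r,j},\lambda)_{ins}$, $(\lambda,M_{r,j-1}Z_{r,j},\lambda)_{del}$, $(\lambda,X_{r,j}u_j,\lambda)_{del}$;
* for $j=1,\dots,q$: $(\lambda,Z_{r,p+j}M_{r,p+j}v_{q+1-j},\lambda)_{ins}$, $(\lambda,M_{r,p+j-1}Z_{r,p+j},\lambda)_{del}$;
* $(\lambda,M_{r,p+q},\lambda)_{del}$.

We show that before each round (each value of $j$ in the second or third item) the string is $x_1M_{r,g}y$ with $x_1,y\in W^*$, where $g$ is the number of rounds done. For $g=0$ this is the result of the first step. Let the next block inserted belong to a rule $s$. The following deletion, from the list of some $s'$, needs the factor $M_{s',g}Z_{s',g+1}$. The only marker $M$ with second index $g$ present is $M_{r,g}$ (the new one has second index $g+1$), and the only $Z$ is $Z_{s,g+1}$. So $s'=s=r$, and the block was inserted immediately after $M_{r,g}$.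

If $g<p$, the string becomes $x_1M_{r,g+1}X_{r,g+1}y$. The next deletion can only use $X_{r,g+1}$, since no other $X$ is present; it succeeds iff $y=u_{g+1}y'$, and gives $x_1M_{r,g+1}y'$. If $g=p+j-1$ with $1\le j\le q$, the string becomes $x_1M_{r,p+j}v_{q+1-j}y$. In both cases the form is preserved. In the deletion rounds the letters $u_1,\dots,u_p$ are removed after the pointer, and in the insertion rounds $v_q,\dots,v_1$ are put there in this order. In total $x=x_1uy'$ yields $x_1M_{r,p+q}vy'$. The last step removes the only marker and gives $x_1vy'$.

In the remaining two gadgets, deletions are blind: they remove a single letter without seeing any neighbor. To see the danger, take $P=\{a\to b\}$ and $x=aca$. Enclose the first $a$ between markers, $M_0aM_1ca$, then delete some $a$, insert $b$ after $M_1$ and remove the markers. If the blind deletion hits the last $a$, we get $abc$. But the strings derivable from $aca$ are $aca$, $bca$, $acb$, $bcb$. The cure is to check afterward that the enclosed gap has become empty.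

**Gadget E, $\sigma=(1,2,0;1,0,0)$.** Left contexts of length two both place the markers and check that gaps are empty. Steps:

1. $(\lambda,M_{r,0},\lambda)_{ins}$; then $(M_{r,j-1}u_j,M_{r,j},\lambda)_{ins}$ for $j=1,\dots,p$;
2. $p$ steps, each consisting of the rules $(\lambda,b,\lambda)_{del}$ for all $b\in W$;
3. $(M_{r,j-1}M_{r,j},P_{r,j},\lambda)_{ins}$ for $j=p,p-1,\dots,1$;
4. $(E_r,v_j,\lambda)_{ins}$ for $j=q,\dots,1$, where $E_r=P_{r,p}$ if $p\ge1$ and $E_r=M_{r,0}$ if $p=0$;
5. $(\lambda,P_{r,j},\lambda)_{del}$ for $j=1,\dots,p$ and $(\lambda,M_{r,j},\lambda)_{del}$ for $j=0,\dots,p$.

In phase 1 each rule after the first needs the preceding marker as context, so all markers belong to one $r$. The letter after $M_{r,j-1}$ must be $u_j$, and $M_{r,j}$ is placed after it. So after phase 1 the string is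
$$x_1M_{r,0}u_1M_{r,1}\cdots u_pM_{r,p}\,z,\qquad x=x_1uz.$$
Phase 2 removes $p$ letters of $W$ somewhere. In phase 3, $P_{r,j}$ is inserted only if $M_{r,j-1}M_{r,j}$ is a factor. The symbols $P_{r,j+1},\dots,P_{r,p}$ inserted before it stand to the right of $M_{r,j}$, hence do not affect the stretch between $M_{r,j-1}$ and $M_{r,j}$. So this factor was already present right after phase 2. Thus after phase 2 all $p$ gaps are empty. Each gap contained one letter and there were $p$ deletions, so the deletions removed exactly the displayed $u_1,\dots,u_p$. Each $P_{r,j}$ is inserted immediately after $M_{r,j}$, and after phase 3 the string is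
$$x_1M_{r,0}M_{r,1}P_{r,1}\cdots M_{r,p}P_{r,p}\,z.$$
All its markers belong to $r$, and each occurs once. The last of them is $E_r$, so phase 4 inserts $v$ immediately before $z$. Phase 5 removes all markers, and the result is $x_1vz$. For $p=0$, phases 2 and 3 are empty and the argument remains valid. This is (4).

**Gadget F, $\sigma=(1,1,1;1,0,0)$.** With one letter of context on each side, a marker can be placed between two prescribed letters, but it can no longer see the preceding marker. So phase 1 may mix the markers of different rules and put them in wrong places, and the emptiness check must also exclude this. Steps: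

1. if $p=0$: $(\lambda,M_{r,0},\lambda)_{ins}$. If $p\ge1$: $(\lambda,M_{r,0},u_1)_{ins}$, then $(u_j,M_{r,j},u_{j+1})_{ins}$ for $1\le j<p$, then $(u_p,M_{r,p},\lambda)_{ins}$;
2. $p$ steps, each consisting of the rules $(\lambda,b,\lambda)_{del}$ for all $b\in W$;
3. $(M_{r,j-1},P_{r,j},M_{r,j})_{ins}$ for $j=1,\dots,p$;
4. $(M_{r,p},v_j,\lambda)_{ins}$ for $j=q,\dots,1$;
5. $(\lambda,P_{r,j},\lambda)_{del}$ for $j=1,\dots,p$ and $(\lambda,M_{r,j},\lambda)_{del}$ for $j=0,\dots,p$.

For $p=0$ there is one marker $M_{r,0}$, and phases 1, 4, 5 insert $v$ immediately after it and remove it, as in A. Let $p\ge1$.

*All markers belong to one rule.* Phase 1 inserts markers $M_{s_0,0},\dots,M_{s_p,p}$, one for each second index. Phase 3 requires, for each $j$, that $M_{s,j-1}$ and $M_{s,j}$ be adjacent, in this order, for some rule $s$. Since there is only one $M$-marker with each second index, $s_{j-1}=s_j$. Hence $s_0=\dots=s_p$; call this rule $r$.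

*The gaps are empty after phase 2.* Inserting a $P_{r,j}$ creates no adjacency between $M$-markers. So all the adjacencies required in phase 3 hold right after phase 2: the string then contains $M_{r,0}M_{r,1}\cdots M_{r,p}$ as a factor. Phase 2 only removes letters of $W$ and keeps the order of the markers. So after phase 1 the string is
$$x_1M_{r,0}B_1M_{r,1}\cdots B_pM_{r,p}\,z,\qquad x_1,z,B_1,\dots,B_p\in W^*,$$
and phase 2 erased all the $B_j$. It made $p$ deletions, so $\sum_j|B_j|\le p$.

*The gaps contained $u_1,\dots,u_p$.* Let $1\le j\le p$. The marker $M_{r,j-1}$ was inserted with right context $u_j$, hence immediately before a letter $u_j$. The markers inserted later in phase 1 have a left context in $W$, so none of them is inserted immediately after $M_{r,j-1}$. So at the end of phase 1 the symbol after $M_{r,j-1}$ is still $u_j$; that is, $B_j$ begins with $u_j$ and $|B_j|\ge1$. Together with $\sum_j|B_j|\le p$ this gives $B_j=u_j$ for all $j$. Hence $x=x_1uz$, and phase 2 erased exactly these $p$ letters.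

After phase 3 the string is $x_1M_{r,0}P_{r,1}M_{r,1}\cdots P_{r,p}M_{r,p}z$. All markers belong to $r$ and occur once, so phase 4 inserts $v$ between $M_{r,p}$ and $z$, and phase 5 removes the markers. The result is $x_1vz$, and (4) holds. Conversely, for $x=x_1uz$ the run through $x_1M_{r,0}u_1M_{r,1}\cdots u_pM_{r,p}z$ is available: at the moment of each insertion in phase 1 the letters $u_j$ and $u_{j+1}$ are adjacent, as no marker has yet been put between them.

So the sizes of gadgets A–F are exact.

## 9. From the six gadgets to all sizes

**Proof of "2 implies 1" in Theorem 2.** Let $\sigma$ satisfy none of (N1)–(N4). By not-(N1), $n,m\ge1$. Say that $\sigma$ dominates a size if it is componentwise at least as large. By Lemma 3(b), it suffices to dominate an exact size, a reversal, a mirror, or a combination of these. We go through the possible values of $c$ and $d$.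

* $c,d\ge1$: $\sigma$ dominates $(1,1,0;1,1,0)$, $(1,1,0;1,0,1)$, or one of their mirrors $(1,0,1;1,0,1)$, $(1,0,1;1,1,0)$ (A, B).
* $c\ge1$, $d=0$, $m\ge2$: $\sigma$ dominates $(1,1,0;2,0,0)$, the reversal of C, or its mirror $(1,0,1;2,0,0)$.
* $c\ge1$, $d=0$, $m=1$: by not-(N2), $c\ge2$. So $\sigma$ dominates $(1,2,0;1,0,0)$, its mirror $(1,0,2;1,0,0)$, or $(1,1,1;1,0,0)$ (E, F).
* $c=0$, $d\ge1$, $n\ge2$: $\sigma$ dominates $(2,0,0;1,1,0)$ or its mirror $(2,0,0;1,0,1)$ (C).
* $c=0$, $d\ge1$, $n=1$: by not-(N3), $d\ge2$. So $\sigma$ dominates $(1,0,0;1,2,0)$, its mirror $(1,0,0;1,0,2)$, or $(1,0,0;1,1,1)$ (reversals of E, F).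
* $c=d=0$: by not-(N2), $m\ge2$, and by not-(N3), $n\ge2$. By not-(N4), $n\ge3$ or $m\ge3$. So $\sigma$ dominates $(3,0,0;2,0,0)$ (D) or $(2,0,0;3,0,0)$ (reversal of D).

In each case $\sigma$ is exact. By Lemma 3(a) the systems of size $(k;\sigma)$ generate RE for a suitable fixed $k$, and they generate nothing else, as every GCID language is RE. Together with "not 2 implies not 1" from Section 6 this proves the equivalence and the statement about the union over all $k$.

For the least weight, let $\omega\le3$. If $n=0$ or $m=0$, (N1) holds. Otherwise at most one unit of weight remains after giving one to each of $n$ and $m$. If a unit remains, (N2) or (N3) holds, as seen in Section 3, and if none remains, $\sigma=(1,0,0;1,0,0)$ satisfies (N2). So weight at most $3$ never gives RE. The size $(1,1,0;1,1,0)$ of weight $4$ has $n=m=c=d=1$ and satisfies none of (N1)–(N4), so it does. $\blacksquare$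

At weight $4$ the list can be written down. With $n,m\ge1$, two units remain to be distributed over six parameters, which gives $\binom{7}{2}=21$ sizes. Condition (N2) holds for $(3,0,0;1,0,0)$, $(2,1,0;1,0,0)$ and $(2,0,1;1,0,0)$. Condition (N3) holds for their reversals $(1,0,0;3,0,0)$, $(1,0,0;2,1,0)$ and $(1,0,0;2,0,1)$, and (N4) for $(2,0,0;2,0,0)$. The other $14$ sizes characterize RE.
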